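\title{One firefighter saves a tenth of every planar graph of maximum degree three}

\begin{abstract}
A fire breaks out at a vertex of a graph and spreads along the edges, while a firefighter protects one vertex per unit of time. We prove that in a planar graph with $n\ge 2$ vertices and maximum degree at most $3$ the firefighter can save at least $n/10$ vertices, and at least $\frac n4-\frac{3}{\sqrt2}\sqrt n$ vertices, wherever the fire starts. In particular the surviving rate of these graphs is at least $1/10$, which proves a conjecture on the surviving rate. The proof separates the graph by two shortest paths and keeps the fire out of one side, although the separator has two vertices at each distance from the fire and the firefighter has only one move per step. Planarity cannot be dropped: there are cubic graphs in which only $O(\log n)$ vertices can be saved.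
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $G=(V,E)$ be a finite simple graph with $n$ vertices. At time $0$ a fire breaks out at a vertex $v$. In each time interval $(j-1,j]$, $j\ge1$, which we call \emph{interval $j$}, a firefighter first protects one vertex that is not on fire; it stays protected forever. Then the fire spreads from the burning vertices to all their unprotected neighbors, and this gives the burning set at time $j$. The process ends when the fire can no longer spread, and the vertices that are not burning are \emph{saved}. Let $\operatorname{sn}(v)$ be the largest number of vertices that the firefighter can save when the fire starts at $v$. The \emph{surviving rate} of $G$ is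
\[
\rho(G)=\frac1{n^2}\sum_{v\in V}\operatorname{sn}(v),
\]
the expected fraction of the graph that is saved under best play when the starting vertex is uniformly random.

On a cycle the firefighter protects one neighbor of $v$, loses the other, and protects the next vertex; so $\operatorname{sn}(v)=n-2$ and $\rho\to1$. In the complete graph $K_n$ everything but the first protected vertex burns at time $1$, so $\rho(K_n)=1/n$. Planarity alone does not keep $\rho$ away from $0$: in $K_{2,m}$ with $m\ge2$ every vertex that is not protected in the first two intervals burns by time $2$, wherever the fire starts, so $\rho(K_{2,m})\le 2/n$. In this example the fire passes through a vertex of large degree. Bounding the degree does not suffice either, as Proposition~\ref{prop:expander} below shows for cubic graphs with good expansion. Planar graphs can be cut into large pieces by few vertices, and so it is natural to guess that the two hypotheses together are enough. This is the conjecture posed in \cite{fire}: \emph{there is a constant $c>0$ such that every planar graph $G$ with at least two vertices and maximum degree $\Delta(G)\le3$ satisfies $\rho(G)\ge c$.} (The one-vertex graph has $\rho=0$ and must be excluded.) We prove the conjecture,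 with a bound that holds for every starting vertex and not only on average.

\begin{theorem}\label{thm:tenth}
Let $G$ be a planar graph with $\Delta(G)\le3$ and $n\ge2$ vertices. Then $\operatorname{sn}(v)\ge n/10$ for every vertex $v$. Hence $\rho(G)\ge 1/10$.
\end{theorem}

\begin{theorem}\label{thm:quarter}
Under the same hypotheses, $\operatorname{sn}(v)\ge\frac n4-\frac3{\sqrt2}\sqrt n$ for every vertex $v$.
\end{theorem}

Since $\rho(K_4)=\frac14$, the best constant in the conjecture lies in $[\frac1{10},\frac14]$. By Theorem~\ref{thm:quarter}, every constant $c<\frac14$ works for all sufficiently large $n$.

\begin{proposition}\label{prop:expander}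
There are cubic graphs with $n\to\infty$ vertices and $\max_v\operatorname{sn}(v)=O(\log n)$. For these graphs $\rho\to0$.
\end{proposition}

Which strategies can prove Theorem~\ref{thm:tenth}? Take the tree of depth $k$ rooted at $v$ in which every vertex of depth less than $k$ has degree $3$. It has $n=3\cdot2^k-2$ vertices and the process is over after $k=O(\log n)$ moves. The fire cannot be confined to a small set: the count in the first phase of the proof in Section~\ref{sec:expander} shows that at least $2^{k-1}>n/6$ leaves burn. Yet the first move, made at a neighbor of $v$, saves $(n-1)/3$ vertices. So the firefighter should give up a part of the graph and cut off another part, and the size of the cut is not what matters most: each vertex of the cut has to be dealt with before the fire reaches it. A cut with at most one vertex at each distance from $v$ can simply be protected in order of distance. Planarity provides a balanced cut with at most \emph{two} vertices at each distance (Section~\ref{sec:separator}), twice what the firefighter can afford. The heart of the paper, Section~\ref{sec:side}, recovers this factor of two from the degree bound. An inner vertex of a path has only one edge leaving the path, and this edge leads to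 only one of the two sides. Where the edges lead to the burning side it is cheap to let the separator burn; where they lead to the side being saved it is cheap to keep the separator free of fire; and one can afford to switch between the two regimes.

\section{Demands and deadlines}\label{sec:deadlines}

Fix the starting vertex $v$. Let $d(v,z)$ denote the distance in $G$, and let $L_j$ be the set of vertices at distance $j$ from $v$. A vertex \emph{catches fire at time $\tau$} if it is burning at time $\tau$ but not before. A vertex that catches fire at time $\tau\ge1$ has a neighbor that is burning at time $\tau-1$. By induction on $\tau$, a vertex $z$ does not catch fire before time $d(v,z)$.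

All our strategies are fixed before the fire spreads, as lists of vertices to be protected by given times. A \emph{demand} is a pair $(z,\delta)$ of a vertex $z$ and an integer \emph{deadline} $\delta\ge1$. A finite list of demands, in which repetitions are allowed, is \emph{feasible} if for every $d\ge1$ at most $d$ of the demands have deadline at most $d$.

\begin{lemma}\label{lem:schedule}
For every feasible list of demands there is a strategy in which, for each demand $(z,\delta)$ of the list, the vertex $z$ does not catch fire at any time $\tau\ge\delta$.
\end{lemma}

\begin{proof}
Order the demands as $(z_1,\delta_1),(z_2,\delta_2),\dots$ with $\delta_1\le\delta_2\le\cdots$. The first $j$ demands have deadline at most $\delta_j$, so feasibility gives $j\le\delta_j$. In interval $j$ the firefighter protects $z_j$; if $z_j$ is already burning or protected, or if the list is exhausted, the move is arbitrary. Suppose that $z_j$ catches fire at a time $\tau\ge\delta_j\ge j$. Then $z_j$ is not burning at time $j-1$, so it is protected in interval $j$ or earlier, before the spread at time $\tau$. This is a contradiction.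
\end{proof}

In particular a demand $(z,\delta)$ with $\delta\le d(v,z)$ guarantees that $z$ never burns. Two bounds follow at once. Recall that the \emph{eccentricity} of $v$ in a connected graph is the largest distance from $v$ to a vertex.

\begin{lemma}\label{lem:easy}
Let $G$ be connected.
\begin{enumerate}
\item[(a)] If $v$ has eccentricity $k$, then $\operatorname{sn}(v)\ge k$.
\item[(b)] If $i\ge1$ and $|L_i|\le i$, then $\operatorname{sn}(v)\ge\sum_{j\ge i}|L_j|$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Choose $z_j\in L_j$ for $1\le j\le k$. The demands $(z_j,j)$ have distinct deadlines, so they are feasible, and no $z_j$ burns.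

(b) The demands $(z,i)$, $z\in L_i$, are feasible, so no vertex of $L_i$ burns. Every burning vertex is joined to $v$ by a path of burning vertices, and a path from $v$ to $L_j$ with $j\ge i$ meets $L_i$.
\end{proof}

These bounds are good when $G$ is long or has a thin layer near $v$. For all other graphs we need a cut that runs away from $v$ rather than around it.

\section{Separating by two shortest paths}\label{sec:separator}

Deadlines are governed by distances from $v$, so we want a separator whose vertices are spread evenly over the distances. Shortest paths from $v$ are spread as evenly as possible. The following definition lists what the firefighter will use.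

A \emph{geodesic separation at $v$} is a partition $V=A\cup S\cup D$, in which $A$ and $D$ may be empty, together with a vertex $u\in S$ at distance $r=d(v,u)$, such that:
\begin{enumerate}
\item[(S1)] no edge joins $A$ and $D$;
\item[(S2)] $S$ is the vertex set of two paths $u,a_1,\dots,a_p$ and $u,b_1,\dots,b_q$ with $p,q\ge0$ that share only $u$, and $d(v,a_t)=r+t$, $d(v,b_t)=r+t$ for all $t$;
\item[(S3)] if $r\ge1$, then $v\in D$ and $u$ has a neighbor in $D$;
\item[(S4)] if $p\ge1$, then $a_p$ has exactly one neighbor in $A$ and exactly one in $D$; the same holds for $b_q$ if $q\ge1$.
\end{enumerate}
Condition (S4) tames the ends of the paths. An inner vertex of a path has at most one edge leaving the path when $\Delta\le3$, but an end may have two, and (S4) prevents both from going to the same side.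

\begin{lemma}\label{lem:separator}
Let $G$ be a connected planar graph with $\Delta(G)\le3$ and $n\ge3$, let $v\in V$, and let $\omega\colon V\to[0,\infty)$ be a weight function with total weight $W=\omega(V)$. Then there are a geodesic separation $(A,S,D)$ at $v$ and a set $S_0\subseteq V$ with $|S_0\cap L_j|\le2$ for all $j$ such that
\[
\omega(A)\ge\frac W3-\omega(S_0),\qquad\omega(D)\ge\frac W3-\omega(S_0).
\]
\end{lemma}

We use two textbook facts on plane graphs. First, a simple planar graph with $n\ge3$ vertices is a spanning subgraph of a simple plane triangulation, that is, a plane graph in which every face is bounded by a triangle; it has $3n-6$ edges and $2n-4$ faces. Second, by the Jordan curve theorem a cycle $C$ of a plane graph has two sides; every face and every vertex not on $C$ lies on one side; no edge joins vertices on different sides; the two faces along an edge lie on different sides if the edge is on $C$, and on the same side otherwise. The \emph{open side} means the set of vertices on a side, and the \emph{closed side} is this set together with $V(C)$. A vertex incident with a face on some side belongs to that closed side.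

\begin{proof}
Let $T$ be a breadth-first search tree of $G$ rooted at $v$, so that the depth of a vertex in $T$ is its distance from $v$ in $G$. Let $G'\supseteq G$ be a simple plane triangulation on $V$. For each of the $(3n-6)-(n-1)=2n-5\ge1$ edges $e$ of $G'$ outside $T$, let $C_e$ be the unique cycle in $T+e$.

\emph{The dual tree.} Let $T^*$ be the graph whose vertices are the faces of $G'$ and which has, for each non-tree edge $e$, an edge $e^*$ joining the two faces along $e$. A non-tree edge other than $e$ is not on $C_e$, so its two faces lie on the same side of $C_e$, while the ends of $e^*$ lie on different sides. Hence every $e^*$ is a bridge of $T^*$. So $T^*$ is a forest with $2n-4$ vertices and $2n-5$ edges, that is, a tree, and the two components of $T^*-e^*$ are the sets of faces on the two sides of $C_e$.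

\emph{A balanced cycle.} We claim that for some $e$ both open sides of $C_e$ have weight at most $\frac23W$. Suppose not. Then each $C_e$ has an open side of weight greater than $\frac23W$, and only one because the open sides are disjoint. Orient $e^*$ toward its end on that side. A tree has fewer edges than vertices, so some face $f$ has no edge directed away from it. Let $e_1,\dots,e_m$ be the non-tree edges on the boundary of $f$; here $1\le m\le3$, since $m$ is the degree of $f$ in $T^*$. For each $i$ the face $f$ lies on the heavy side of $C_{e_i}$, so the closed side $K_i$ of $C_{e_i}$ away from $f$, being the complement of the heavy open side, has weight less than $W/3$. Every face other than $f$ is separated from $f$ in $T^*$ by some $e_i^*$, and so lies on the side of $C_{e_i}$ away from $f$. Every vertex is incident with a face other than $f$, because an edge at the vertex lies on a triangle and therefore has two different faces along it. Thus $V=K_1\cup\dots\cup K_m$ and $W<m\cdot W/3\le W$, a contradiction.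

\emph{The separation.} Take such an edge $e=xy$, put $S_0=V(C_e)$, and let $u$ be the lowest common ancestor of $x$ and $y$ in $T$. Then $S_0$ consists of the paths in $T$ from $u$ down to $x$ and from $u$ down to $y$. They share only $u$ and the distance from $v$ grows by one at each step, so $|S_0\cap L_j|\le 2$. Let $A$ and $D$ be the open sides of $C_e$. If $r\ge1$, the path in $T$ from $v$ to the parent of $u$ avoids $C_e$ and hence lies on one side, which we name $D$. Now $(A,S_0,D)$ satisfies (S1)--(S3), and each open side has weight at least $W-\frac23W-\omega(S_0)$.

\emph{Pruning.} Start with $S=S_0$. If $p\ge1$ and $a_p$ has no neighbor in $D$, move $a_p$ from $S$ to $A$; if it has no neighbor in $A$, move it to $D$; do the same with $b_q$. Such a move creates no edge between $A$ and $D$, shortens one path by its last vertex, and removes nothing from $A$ or $D$. So (S1)--(S3) and the weight bounds, with $S_0$ unchanged, are preserved. When no move is possible, each end other than $u$ has a neighbor in $A$, a neighbor in $D$ and its predecessor on the path. As $\Delta(G)\le3$ it has no further neighbor, which is (S4).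
\end{proof}

\section{Saving one side of the separation}\label{sec:side}

This section proves the main step. It does not use planarity.

\begin{proposition}\label{prop:side}
Let $G$ be a connected graph with $\Delta(G)\le3$ and let $(A,S,D)$ be a geodesic separation at $v$. When the fire starts at $v$, the firefighter can save all of $A$ or all of $D$. Hence $\operatorname{sn}(v)\ge\min(|A|,|D|)$.
\end{proposition}

Assume $p\le q$. For $0\le t\le q$, \emph{level $t$} is the set $S_t$ of vertices of $S$ at distance $r+t$ from $v$. Thus $S_0$ now means $\{u\}$, $S_t=\{a_t,b_t\}$ for $1\le t\le p$, and $S_t=\{b_t\}$ for $p<t\le q$. No vertex of level $t$ catches fire before time $r+t$. Adjacent vertices have distances from $v$ that differ by at most one, so an edge inside $S$, whether on a path or not, joins vertices of the same level or of consecutive levels. We write $X\in\{A,D\}$ for the side to be saved and $Y$ for the side that is given up.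

\subsection{An example}\label{sub:example}

There are two obvious strategies. One may let $S$ burn and protect the neighbors of $S$ in $X$; a neighbor of level $t$ then has deadline $r+t+1$. Or one may keep $S$ free of fire, for which it is enough to block the two paths near $u$ and then to protect those vertices of $S$ that have a neighbor in $Y$; a vertex of level $t$ then has deadline $r+t$. Each strategy can require two moves per level for a long time. The following example shows how they fail and how they combine.

\begin{example}\label{ex:main}
Let $r=0$ and $p=q=8$, so $u=v$. Let $v$ have a third neighbor $c\in D$. Let the third edge of $a_t$ and of $b_t$ go to $D$ for $t=1,5,6,7$ and to $A$ for $t=2,3,4$, while $a_8$ and $b_8$ have one edge to each side, and let all these edges have distinct ends outside $S$ (Figure~\ref{fig:example}). About the insides of $A$ and $D$ we assume nothing, so we must allow for the fire reaching level $t$ at time $t$ through the side that is given up.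

The side $D$ is a bad choice: $c$ has deadline $1$, and then either $a_1,b_1$ have deadline $1$ or their two neighbors in $D$ have deadline $2$. So take $X=A$. Letting $S$ burn produces six demands at levels $2,3,4$ with deadlines $3,3,4,4,5,5$, one too many by time $5$. Blocking the paths at $a_2,b_2$ and keeping all later levels free of fire requires $a_t,b_t$ by time $t$ for $t=2,5,6,7$, which is eight demands by time $7$.

A mixture works. Levels $0$ and $1$ have no edge to $A$; let them burn, and use intervals $1,2$ to protect $a_2,b_2$. Levels $3$ and $4$ have no edge to $D$, so they can be ignited only along the paths; use intervals $3,4$ to protect $a_5,b_5$, and these levels are sealed at both ends. Levels $6,7$ may burn at no cost, and intervals $5,6$ protect the neighbors of $a_8,b_8$ in $A$, long before their deadline $9$. All of $A$ is saved.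
\end{example}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[xscale=1.2,yscale=0.95]
\draw[thick] (8,1)--(1,1)--(0,0)--(1,-1)--(8,-1);
\draw (0,0)--(-0.8,0);
\foreach \t in {1,5,6,7,8} \foreach \s in {1,-1}
  {\draw (\t,\s)--(\t,1.6*\s); \draw[fill=white] (\t,1.6*\s) circle (1.6pt);}
\foreach \t in {2,3,4,8} \foreach \s in {1,-1}
  {\draw (\t,\s)--(\t,0.4*\s); \draw[fill=white] (\t,0.4*\s) circle (1.6pt);}
\foreach \t in {1,...,8}
  {\fill (\t,1) circle (1.8pt) node[above left] {\scriptsize $a_{\t}$};
   \fill (\t,-1) circle (1.8pt) node[below left] {\scriptsize $b_{\t}$};}
\fill (0,0) circle (1.8pt) node[above left] {\scriptsize $v$};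
\draw[fill=white] (-0.8,0) circle (1.6pt) node[left] {\scriptsize $c$};
\foreach \x/\y/\j in {2/1/1,2/-1/2,5/1/3,5/-1/4,8/0.4/5,8/-0.4/6}
  {\draw (\x-0.12,\y-0.15) rectangle (\x+0.12,\y+0.15);
   \node at (\x+0.27,\y-0.25) {\scriptsize\textbf{\j}};}
\node at (6.2,0) {$A$}; \node at (3,1.8) {$D$}; \node at (3,-1.8) {$D$};
\foreach \t/\c in {0/B,1/B,2/W,3/H,4/H,5/W,6/B,7/B,8/B}
  \node at (\t,-2.35) {$\mathsf{\c}$};
\end{tikzpicture}
\caption{A separator formed by two shortest paths from the starting vertex $v$ of the fire. The side $A$, between the paths, is to be saved; the side $D$ is given up. Boxed vertices are protected, in the intervals given by the bold numbers. The bottom row shows how each level $\{a_t,b_t\}$ is treated: it may burn ($\mathsf B$), it is a protected wall ($\mathsf W$), or it is held free of fire between two walls ($\mathsf H$).}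
\label{fig:example}
\end{figure}

\subsection{Plans}\label{sub:plans}

The example treats each level in one of three ways, and we make this a definition. A \emph{plan} consists of a side $X\in\{A,D\}$ with $v\notin X$ and of a type $\mathsf B$ (burn), $\mathsf H$ (hold) or $\mathsf W$ (wall) for each level $0,\dots,q$, such that level $0$ has type $\mathsf B$ and no two consecutive levels have the types $\mathsf B$ and $\mathsf H$, in either order. The last rule puts a wall between a level that may burn and a level that is only partly protected; without it the fire could run along a path into an unprotected vertex. Level $t$ creates the following demands.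
\begin{center}
\begin{tabular}{cll}
type & demanded vertices & deadline\\ \hline
$\mathsf B$ & for each edge from $S_t$ to $X$, its end in $X$ & $r+t+1$\\
$\mathsf H$ & each vertex of $S_t$ with a neighbor in $Y$ & $r+t$\\
$\mathsf W$ & each vertex of $S_t$ & $r+t$
\end{tabular}
\end{center}
All deadlines are at least $1$, because level $0$ has type $\mathsf B$.

\begin{lemma}\label{lem:safe}
If the demands of a plan are feasible, the firefighter can save all of $X$.
\end{lemma}

\begin{proof}
Let $S_{\mathsf B},S_{\mathsf H},S_{\mathsf W}$ be the sets of vertices of $S$ on levels of the three types, and play the strategy of Lemma~\ref{lem:schedule}. We show that no vertex of $Z=X\cup S_{\mathsf H}\cup S_{\mathsf W}$ burns. Otherwise let $z\in Z$ catch fire at the earliest possible time $\tau$. The vertex $v$ is not in $Z$: it is not in $X$, and if it is in $S$ it equals $u\in S_{\mathsf B}$. So $\tau\ge1$, and $z$ has a neighbor $z'$ that is burning at time $\tau-1$. By the choice of $z$ we have $z'\in Y\cup S_{\mathsf B}$. In each case we find a demand for $z$ with deadline at most $\tau$, which contradicts Lemma~\ref{lem:schedule}.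

If $z\in X$, then $z'\notin Y$ by (S1), so $z'$ lies on a level $t$ of type $\mathsf B$. Then $z$ has deadline $r+t+1$, and $r+t\le\tau-1$ because $z'$ is burning at time $\tau-1$.

If $z\in S_{\mathsf W}$ lies on level $t$, it has deadline $r+t\le\tau$.

If $z\in S_{\mathsf H}$ lies on level $t$, its neighbors in $S$ lie on the levels $t-1,t,t+1$, none of which has type $\mathsf B$. So $z'\in Y$, and $z$ has deadline $r+t\le\tau$.
\end{proof}

To check feasibility level by level we keep count of the unused moves. Let $N(t)$ be the number of demands created by the levels $0,\dots,t$, and define the \emph{budget}
\[
\lambda(t)=r+t+1-N(t).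
\]
It is the number of the first $r+t+1$ intervals that these demands leave free. Each new level adds $1$ to the budget and subtracts the number of its demands. A \emph{partial plan} assigns types, under the same rules, only to the levels $0,\dots,t$ for some $t$. A plan or partial plan is \emph{valid} if $\lambda(s)\ge0$ at every level $s$ of type $\mathsf B$ and $\lambda(s)\ge1$ at every level $s$ of type $\mathsf H$ or $\mathsf W$. The second threshold is higher because the demands of these levels are due one interval earlier.

\begin{lemma}\label{lem:valid}
The demands of a valid plan are feasible.
\end{lemma}

\begin{proof}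
Let $d\ge1$, let $F$ be the number of demands with deadline at most $d$, and put $t=d-r$. The demands of level $0$ have deadline $r+1$, and those of a level $s\ge1$ have deadline at least $r+s$. So $F=0$ if $t\le0$. If $t>q$, then $F\le N(q)\le r+q+1\le d$ because $\lambda(q)\ge0$. Let $1\le t\le q$; the levels above $t$ contribute nothing to $F$. If level $t$ has type $\mathsf H$ or $\mathsf W$, then $F\le N(t)=r+t+1-\lambda(t)\le r+t=d$. If it has type $\mathsf B$, its demands have deadline $d+1$, and $F\le N(t-1)=r+t-\lambda(t-1)\le d$.
\end{proof}

In Example~\ref{ex:main} the plan $\mathsf{BBWHHWBBB}$ has budgets $1,2,1,2,3,2,3,4,3$. By Lemmas~\ref{lem:safe} and~\ref{lem:valid}, Proposition~\ref{prop:side} follows once we construct a valid plan in general.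

\subsection{One path}\label{sub:onepath}

Let $p=0$. Give every level the type $\mathsf B$. If $r=0$, then $u=v$ has at most three neighbors, so one of $A$, $D$ contains at most one of them; take it as $X$, and $\lambda(0)\ge 1-1=0$. If $r\ge1$, take $X=A$, which does not contain $v$ by (S3). Also by (S3), $u$ has at most two neighbors in $A$, so $\lambda(0)\ge r+1-2\ge0$. A level $t\ge1$ consists of $b_t$, which has at most one neighbor in $X$: for $t<q$ two of its edges are on the path, and for $t=q$ this is (S4). So the budget never decreases, and the plan is valid.

\subsection{Two paths: the price of a level}\label{sub:price}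

From now on $1\le p\le q$, and we put $L=p-1$. The levels $1,\dots,L$ consist of two inner vertices; this is where the choice of types matters. For $1\le t\le L$ let $x_t$ and $y_t$ be the numbers of edges from $S_t$ to $X$ and to $Y$. Each of $a_t,b_t$ has two edges on its path and so at most one other edge. Hence
\begin{equation}\label{eq:degree}
x_t+y_t\le2 .
\end{equation}
Put $\beta_t=1-x_t\in\{-1,0,1\}$. Type $\mathsf B$ creates $x_t$ demands, type $\mathsf H$ creates $y_t\le 2-x_t$ demands and type $\mathsf W$ creates two. Therefore, for $1\le t\le L$,
\begin{equation}\label{eq:step}
\lambda(t)-\lambda(t-1)\ \begin{cases}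
=\beta_t&\text{if level $t$ has type $\mathsf B$},\\
\ge-\beta_t&\text{if level $t$ has type $\mathsf H$},\\
=-1&\text{if level $t$ has type $\mathsf W$}.
\end{cases}
\end{equation}
What burning loses at a level, holding gains, and conversely. The difficulty is that a switch costs a wall, and the sequence $\beta_t$ may change sign often, so that a switch need not pay for itself. But the firefighter knows the graph and can read the sequence ahead. The next lemma says that, of two options whose budgets move in opposite directions and add up to at least $1$, one stays admissible until it has either gained a reserve of $2$ or reached the end with a reserve of $1$.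

\begin{lemma}\label{lem:fork}
Let $t_0\le L$ and let $w(t_0),\dots,w(L)$ be integers with $w(t_0)=0$ and $|w(j)-w(j-1)|\le1$. Then there are an index $s\in[t_0,L]$ and a choice of $f\in\{1+w,\,-w\}$ such that $f(j)\ge0$ for $t_0\le j\le s$, and either $f(s)=2$, or $s=L$ and $f(s)=1$.
\end{lemma}

\begin{proof}
As long as $w(j)\in\{-1,0\}$, both $1+w(j)$ and $-w(j)$ are nonnegative and one of them equals $1$. If $w$ stays in $\{-1,0\}$, take $s=L$ and the function $f$ with $f(L)=1$. Otherwise let $s$ be the first index with $w(s)\notin\{-1,0\}$. Then $w(s)=1$ or $w(s)=-2$, and we take $f=1+w$ or $f=-w$, respectively.
\end{proof}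

\subsection{Two paths: construction of a valid plan}\label{sub:construction}

The two outcomes of Lemma~\ref{lem:fork} correspond to two kinds of partial plans. A valid partial plan on the levels $0,\dots,t$ with $t\le L$ is \emph{rich} if level $t$ has type $\mathsf B$ or $\mathsf W$ and $\lambda(t)\ge2$. A valid partial plan on the levels $0,\dots,L$ is \emph{ready} if level $L$ has type $\mathsf B$ or $\mathsf W$ and $\lambda(L)\ge1$, or type $\mathsf H$ and $\lambda(L)\ge2$.

\medskip\noindent\emph{Step 1: a ready partial plan extends to a valid plan.} Give the levels $p,\dots,q$ the type $\mathsf H$ if level $L$ has type $\mathsf H$, and the type $\mathsf B$ otherwise. Every vertex of these levels creates at most one demand. For type $\mathsf H$ this holds by definition. For type $\mathsf B$ it holds because the vertex has at most one neighbor in $X$: by (S4) for $a_p$ and $b_q$, and by the degree bound for the inner vertices $b_t$. Level $p$ has two vertices, so $\lambda(p)\ge\lambda(L)-1$, and each later level has one vertex, so the budget does not decrease again. Thus $\lambda\ge0$ on $p,\dots,q$ in the case of type $\mathsf B$, and $\lambda\ge1$ in the case of type $\mathsf H$.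

\medskip\noindent\emph{Step 2: a rich partial plan extends to a ready one.} Let the rich partial plan end at level $t$; we use backward induction on $t$. If $t=L$ it is ready. Let $t<L$, and put $w(j)=\sum_{t+1<i\le j}\beta_i$ for $t+1\le j\le L$, so $w(t+1)=0$. Both of the following continuations obey the rules on types.
\begin{enumerate}
\item[(1)] Type $\mathsf B$ from level $t+1$ on. By \eqref{eq:step}, $\lambda(j)\ge2+\beta_{t+1}+w(j)\ge1+w(j)$.
\item[(2)] Type $\mathsf W$ at level $t+1$ and type $\mathsf H$ afterward. By \eqref{eq:step}, $\lambda(t+1)\ge1$ and $\lambda(j)-1\ge-w(j)$.
\end{enumerate}
So $1+w$ and $-w$ bound from below the amount by which the budget exceeds the threshold of validity. Apply Lemma~\ref{lem:fork} with $t_0=t+1$, and continue up to level $s$ by (1) if $f=1+w$ and by (2) if $f=-w$. The result is valid because $f\ge0$.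

Let $f=1+w$. If $f(s)=2$, the new partial plan is rich and ends at $s>t$, so induction applies. If $s=L$ and $f(s)=1$, it is ready.

Let $f=-w$. Then $w(s)\ne0$, so $s>t+1$ and level $s$ has type $\mathsf H$ with $\lambda(s)\ge1+f(s)\ge2$. If $s=L$, the partial plan is ready. If $s<L$, then $f(s)=2$ and $\lambda(s)\ge3$. Give level $s+1$ the type $\mathsf W$; then $\lambda(s+1)\ge2$, the partial plan is rich, and induction applies.

\medskip\noindent\emph{Step 3: there is a rich or a ready partial plan.} Let $r\ge1$. Take $X=A$, so $v\notin X$ by (S3). The neighbors of $u$ are $a_1$, $b_1$ and a vertex of $D$, so level $0$ creates no demand and $\lambda(0)=r+1\ge2$. The partial plan consisting of level $0$ is rich.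

Let $r=0$. The fire starts on the separator, there is no head start, and the second option of Lemma~\ref{lem:fork} now comes from the freedom to choose the side. Condition (S3) is void, so the roles of $A$ and $D$ are symmetric, and $v=u$ is in neither. Besides $a_1$ and $b_1$, the vertex $v$ has at most one neighbor, so we may name the sides such that $v$ has no neighbor in $A$ and at most one in $D$. Let $\beta_i$ be defined for $X=A$ and put $w(j)=\sum_{1\le i\le j}\beta_i$ for $0\le j\le L$. Use only the type $\mathsf B$. For $X=A$ we have $\lambda(0)=1$ and $\lambda(j)=1+w(j)$. For $X=D$ we have $\lambda(0)\ge0$, and by \eqref{eq:degree} level $i$ has at most $2-(1-\beta_i)=1+\beta_i$ edges to $D$, so it changes the budget by at least $-\beta_i$; hence $\lambda(j)\ge-w(j)$. Apply Lemma~\ref{lem:fork} with $t_0=0$, and take $X=A$ if $f=1+w$ and $X=D$ if $f=-w$. The partial plan on $0,\dots,s$ is valid. It is rich if $f(s)=2$, and ready if $s=L$ and $f(s)=1$.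

\medskip
Steps 3, 2 and 1 yield a valid plan, and this completes the proof of Proposition~\ref{prop:side}. In Example~\ref{ex:main} the construction produces the plan of Figure~\ref{fig:example}: Step 3 stops at $s=1$ with $X=A$; Step 2 chooses continuation (2) up to level $4$ and builds the wall at level $5$; then it chooses continuation (1) up to level $7$.

\begin{remark}
The bound $\Delta\le3$ is essential for \eqref{eq:degree}. If $a_t$ and $b_t$ could each have a neighbor in $X$ and a neighbor in $Y$, all three types could cost two demands, and the budget would fall by one at every such level whatever the plan. That the paths are geodesic is used twice: for the deadlines, and to ensure that an edge inside $S$ cannot jump over a wall.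
\end{remark}

\section{Proofs of the two theorems}\label{sec:proofs}

Both theorems reduce to connected graphs. If the component $H$ of $v$ has $h$ vertices, the other $n-h$ vertices never burn, so
\begin{equation}\label{eq:component}
\operatorname{sn}_G(v)\ge n-h+\operatorname{sn}_H(v).
\end{equation}

\begin{proof}[Proof of Theorem~\ref{thm:tenth}]
Let $G$ be connected and let $k\ge1$ be the eccentricity of $v$. Lemma~\ref{lem:easy}(a) gives $\operatorname{sn}(v)\ge k$. For $n\le10$ this yields $\operatorname{sn}(v)\ge1\ge n/10$. Since $|L_1|\le3$ and $|L_2|\le6$, a graph with $k\le2$ has at most $10$ vertices; so for $11\le n\le30$ we have $\operatorname{sn}(v)\ge k\ge3\ge n/10$.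

Let $n\ge30$. Apply Lemma~\ref{lem:separator} with $\omega\equiv1$. The set $S_0$ of that lemma has at most one vertex in $L_0=\{v\}$ and at most two in each of $L_1,\dots,L_k$, so $|S_0|\le2k+1$, and Proposition~\ref{prop:side} gives $\operatorname{sn}(v)\ge\frac n3-2k-1$. This bound is strong for small $k$ and the first one for large $k$. A weighted average eliminates $k$:
\[
\operatorname{sn}(v)\ge\frac23\,k+\frac13\Bigl(\frac n3-2k-1\Bigr)=\frac{n-3}9\ge\frac n{10},
\]
where the last inequality is equivalent to $n\ge30$.

If $G$ is disconnected and $h\ge2$, then \eqref{eq:component} gives $\operatorname{sn}(v)\ge n-h+\frac h{10}\ge\frac n{10}$. If $h=1$, then $\operatorname{sn}(v)\ge n-1\ge\frac n2$. Averaging over $v$ gives $\rho(G)\ge\frac1{10}$.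
\end{proof}

The loss in this argument is the term $|S_0|\le2k+1$, which can be of order $n$. A large eccentricity, however, forces a thin layer $L_i$ with $i=O(\sqrt n)$. Everything beyond it can be saved by Lemma~\ref{lem:easy}(b); alternatively, we can give weight zero to everything beyond it, so that only the first $i$ layers of $S_0$ count.

\begin{proof}[Proof of Theorem~\ref{thm:quarter}]
Put $\gamma=\frac3{\sqrt2}$. If the bound holds in the component of $v$, then \eqref{eq:component} gives $\operatorname{sn}(v)\ge n-h+\frac h4-\gamma\sqrt h\ge\frac n4-\gamma\sqrt n$. For graphs with at most two vertices the bound is negative. So let $G$ be connected with $n\ge3$.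

Let $i\ge1$ be the least index with $|L_i|\le i$; it exists because $L_j$ is empty for large $j$. Then $|L_j|\ge j+1$ for $1\le j<i$, so
\[
n\ge1+\sum_{j=1}^{i-1}(j+1)=\frac{i(i+1)}2,
\]
and $i\le\sqrt{2n}$. Let $m=\sum_{j\ge i}|L_j|$. By Lemma~\ref{lem:easy}(b), $\operatorname{sn}(v)\ge m$. Now apply Lemma~\ref{lem:separator} with $\omega=1$ on $L_0\cup\dots\cup L_{i-1}$ and $\omega=0$ elsewhere. Then $W=n-m$ and $\omega(S_0)\le1+2(i-1)=2i-1$. Since $|A|\ge\omega(A)$ and $|D|\ge\omega(D)$, Proposition~\ref{prop:side} gives $\operatorname{sn}(v)\ge\frac{n-m}3-2i+1$. A weighted average eliminates $m$:
\[
\operatorname{sn}(v)\ge\frac14\,m+\frac34\Bigl(\frac{n-m}3-2i+1\Bigr)=\frac n4-\frac{6i-3}4\ge\frac n4-\frac32\sqrt{2n}=\frac n4-\frac3{\sqrt2}\sqrt n.\qedhere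
\]
\end{proof}

\section{Cubic graphs in which almost everything burns}\label{sec:expander}

For $U\subseteq V$ let $e(U)$ be the number of edges with exactly one end in $U$. The \emph{edge-isoperimetric number} of $G$ is the minimum of $e(U)/|U|$ over all nonempty $U$ with $|U|\le n/2$. In a graph where this number is bounded below, a large fire grows by a constant factor at each step, while the number of protected vertices grows only linearly. Expansion alone does not help the fire at the start, when it is comparable in size to the protected set; for this phase we use large girth, the girth being the length of a shortest cycle.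

We need two facts about a uniformly random cubic graph on $n$ labeled vertices, where $n\to\infty$ through even values. With probability tending to $1$ its edge-isoperimetric number is at least $i_0=2/11$ \cite{bollobas88}. For each fixed $g$ its girth is at least $g$ with probability bounded away from $0$, because the numbers of short cycles are asymptotically independent Poisson variables \cite{bollobas80,wormald81}. An event whose probability tends to $1$ eventually meets an event whose probability is bounded away from $0$. So for each fixed $g$ and all large even $n$ there is a cubic graph with both properties.

\begin{proof}[Proof of Proposition~\ref{prop:expander}]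
Put $h=i_0/3$ and fix an integer $t_0$ with
\begin{equation}\label{eq:t0}
2^{t_0-1}\ge\frac2h\,(t_0+1)\qquad\text{and}\qquad2^{t_0-1}\ge\frac4{h^2}.
\end{equation}
For large even $n$ let $G$ be a cubic graph on $n$ vertices with girth greater than $2t_0+1$ and edge-isoperimetric number at least $i_0$. Let $|U|\le n/2$. Each vertex is an end of at most three of the at least $i_0|U|$ edges leaving $U$. Hence at least $h|U|$ vertices outside $U$ have a neighbor in $U$, and at least $h|U|$ vertices of $U$ have a neighbor outside $U$.

Fix any starting vertex $v$ and any strategy. Let $B_t$ be the burning set at time $t$, constant after the process has ended, and let $U_t=V\setminus B_t$. At most $t+1$ vertices are protected in the first $t+1$ intervals, so all but at most $t+1$ of the vertices of $U_t$ with a neighbor in $B_t$ belong to $B_{t+1}$.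

\emph{First phase: a tree.} By the girth condition the ball of radius $t_0$ about $v$ induces a tree, with $|L_{t_0}|=3\cdot2^{t_0-1}$. Let $y\in L_{t_0}$ not be burning at time $t_0$, let $v=y_0,y_1,\dots,y_{t_0}=y$ be the path to it, and let $\ell\ge1$ be least such that $y_\ell$ is not burning at time $\ell$. Since $y_{\ell-1}$ is burning at time $\ell-1$, the vertex $y_\ell$ was protected in some interval $s\le\ell$. A vertex of $L_\ell$ lies on the path to exactly $2^{t_0-\ell}\le2^{t_0-s}$ vertices of $L_{t_0}$, so the vertex protected in interval $s$ accounts for at most $2^{t_0-s}$ vertices $y$. Therefore
\[
|B_{t_0}|\ge3\cdot2^{t_0-1}-\sum_{s=1}^{t_0}2^{t_0-s}=3\cdot2^{t_0-1}-(2^{t_0}-1)\ge2^{t_0-1}.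
\]

\emph{Second phase: growth to one half.} If $|B_t|\le n/2$, then $|B_{t+1}|\ge(1+h)|B_t|-(t+1)$. By Bernoulli's inequality and the two conditions in \eqref{eq:t0}, for all $j\ge0$,
\[
2^{t_0-1}\Bigl(1+\frac h2\Bigr)^{j}\ge2^{t_0-1}+j\,2^{t_0-1}\frac h2\ge\frac2h\,(t_0+1)+\frac2h\,j .
\]
So if $2^{t_0-1}(1+\frac h2)^j\le|B_{t_0+j}|\le n/2$, then $t_0+j+1\le\frac h2|B_{t_0+j}|$ and $|B_{t_0+j+1}|\ge(1+\frac h2)|B_{t_0+j}|$. By induction the fire grows by the factor $1+\frac h2$ at each step until it exceeds $n/2$, and this happens at a time $t_1\le t_0+\lceil\ln n/\ln(1+\frac h2)\rceil=O(\log n)$.

\emph{Third phase: the rest shrinks.} For $t\ge t_1$ we have $|U_t|<n/2$, so at least $h|U_t|$ vertices of $U_t$ are adjacent to the fire, and $|U_{t+1}|\le(1-h)|U_t|+t+1$. Put $t_2=t_1+\lceil\frac1h\ln n\rceil$. Iterating from $t_1$ to $t_2$, and using $t+1\le t_2$ and $1-h\le e^{-h}$, we get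
\[
|U_{t_2}|\le n\,e^{-h(t_2-t_1)}+t_2\sum_{j\ge0}(1-h)^j\le1+\frac{t_2}h=O(\log n).
\]
Every saved vertex lies in $U_{t_2}$, and the bound depends neither on $v$ nor on the strategy. Hence $\max_v\operatorname{sn}(v)=O(\log n)$ and $\rho(G)=O(\log n/n)\to0$.
\end{proof}

\begin{thebibliography}{9}

\bibitem{bollobas80}
B.~Bollob\'as, 1980.

\bibitem{bollobas88}
B.~Bollob\'as, \emph{The isoperimetric number of random regular graphs}, European J. Combin. \textbf{9} (1988).

\bibitem{fire}
\emph{The surviving rate of a graph for the firefighter problem},
\texttt{http://www.cse.cuhk.edu.hk/\textasciitilde lcai/papers/fire.pdf}, doi:10.1137/070700395.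

\bibitem{wormald81}
Wormald, 1981.

\end{thebibliography}
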